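\title{Transcendence of the bases coded by infinite chains of Lyndon words}

\begin{abstract}
Lyndon words over $\{0,1\}$ can be composed by a block substitution $\bullet$, and every Lyndon word $S$ determines an interval $J^S\subset(1,2]$ of bases. Let $E_\infty$ be the set of bases that lie, for every $k$, in an interval $J^{s_1\bullet\cdots\bullet s_k}$ built from $k$ Farey words. We prove the conjecture that every $\beta\in E_\infty$ is transcendental. More generally, an arbitrary infinite chain of Lyndon words determines two infinite words, and we decide at every algebraic point of the punctured unit disk whether their generating series take an algebraic or a transcendental value. The proof is Mahler's method for an infinite chain of functional equations, made uniform by a compactness argument.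
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Expansions}
All words are over the alphabet $\{0,1\}$. Finite words of equal length, and infinite words, are ordered lexicographically. For a finite or infinite word $w=w_1w_2\dots$ and $\beta>1$ put
\[
w(z)=\sum_{i\ge1}w_iz^i,\qquad (w)_\beta=w(1/\beta)=\sum_{i\ge1}w_i\beta^{-i}.
\]
For a nonempty finite word $w$ we write $|w|$ for its length, $w'$ for $w$ without its last digit, and $w^\infty=www\cdots$. The shift on infinite words is $\sigma(w_1w_2\dots)=w_2w_3\dots$. If an infinite word $w$ has infinitely many $1$'s, then $b\mapsto(w)_b$ is continuous and strictly decreasing on $(1,\infty)$, tends to $\infty$ as $b\to1$, and is at most $1$ at $b=2$. So there is exactly one $\beta>1$ with $(w)_\beta=1$, and it lies in $(1,2]$. We call it \emph{the base of $w$}. If $w$ is eventually periodic, then $w(z)$ is a nonconstant rational function with integer coefficients, and the base of $w$ is algebraic.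

\subsection*{Lyndon words and their intervals}
A finite word is \emph{Lyndon} if it is strictly smaller than each of its proper cyclic rotations. In this paper a Lyndon word always has length at least $2$. A word is \emph{balanced} if any two of its subwords of equal length differ by at most one in their number of $1$'s. A \emph{Farey word} is a balanced Lyndon word, and $\Omega_F^*$ is the set of Farey words (of length at least $2$), such as $01$, $001$, $011$, $00101$. The word $0011$ is Lyndon but not Farey.

Let $S$ be a Lyndon word and let $\mathbb L(S)$ be its largest cyclic rotation. Then $S$ begins with $0$ and ends with $1$, while $\mathbb L(S)$ begins with $1$ and ends with $0$ (Lemma~\ref{lem:rot}). Put $S^-=S'0$ and $\mathbb L(S)^+=\mathbb L(S)'1$. Let $\beta_\ell^S$ be the base of $\mathbb L(S)^\infty$ and $\beta_*^S$ the base of $\mathbb L(S)^+S^\infty$. At $\beta=\beta_\ell^S$ we have $(\mathbb L(S)^+S^\infty)_\beta-(\mathbb L(S)^\infty)_\beta=\beta^{-|S|}(S^\infty)_\beta>0$, so $\beta_\ell^S<\beta_*^S$. The \emph{Lyndon interval} of $S$ is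
\[
J^S=[\beta_\ell^S,\beta_*^S]\subset(1,2].
\]
For $S=01$ the equations are $\beta/(\beta^2-1)=1$ and $\beta^{-1}+\beta^{-2}+\beta^{-2}/(\beta^2-1)=1$, so $J^{01}$ runs from the golden ratio to the root in $(1,2)$ of $\beta^3-\beta^2-2\beta+1$.

The left endpoint has a dynamical meaning, which we record for orientation only. For $\beta\in(1,2]$ let $T_\beta x=\beta x \pmod 1$ on $[0,1)$, and for $t\in[0,1)$ let $K_\beta(t)$ be the survivor set of all $x$ with $T_\beta^n x\notin(0,t)$ for all $n\ge0$.

\begin{remark}\label{rem:dyn}
Let $\beta\in(\beta^S_\ell,2]$. Then the values in base $\beta$ of the shifts of $S^\infty$ form a periodic orbit of $T_\beta$, and this orbit lies in $K_\beta(t)$ exactly when $t\le(S^\infty)_\beta$. Indeed, if infinite words $u<v$ first differ at position $j$, then $(u)_\beta-(v)_\beta\le\beta^{-j}\big((\sigma^ju)_\beta-1\big)$. Let $V$ be the largest value of a shift $u$ of $S^\infty$. If $u=\mathbb L(S)^\infty$, then $V<1$. Otherwise $V-1<V-(\mathbb L(S)^\infty)_\beta\le\beta^{-j}(V-1)$, and again $V<1$. Hence $\beta(w)_\beta=w_1+(\sigma w)_\beta$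 gives $T_\beta(w)_\beta=(\sigma w)_\beta$ for each shift $w$, and the first inequality shows that the values are ordered as the words are, so $(S^\infty)_\beta$ is the smallest. For $\beta\le\beta_\ell^S$ the value $(\mathbb L(S)^\infty)_\beta$ is not in $[0,1)$. Thus $\beta_\ell^S$ is the base at which the periodic orbit coded by $S$ appears.
\end{remark}

\subsection*{The substitution}
For a Lyndon word $S$ and digits $a,b$ define the \emph{blocks} $B_S(1,b)=S'b$ and $B_S(0,b)=\mathbb L(S)'b$, that is,
\[
B_S(0,0)=\mathbb L(S),\quad B_S(0,1)=\mathbb L(S)^+,\quad B_S(1,0)=S^-,\quad B_S(1,1)=S .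
\]
The block $B_S(a,b)$ begins with $1-a$ and ends with $b$. For a finite or infinite word $r=r_1r_2\dots$ and a digit $a$, the \emph{initial state}, put
\[
\Phi_S^a(r)=B_S(a,r_1)\,B_S(r_1,r_2)\,B_S(r_2,r_3)\cdots .
\]
For a finite word $r$ with $r_1=0$ define $S\bullet r=\Phi_S^1(r)$. Its first block is $S^-$, and each later block is chosen by a pair of consecutive digits of $r$. Longer products are read from the left: $s_1\bullet\cdots\bullet s_k=(s_1\bullet\cdots\bullet s_{k-1})\bullet s_k$. This makes sense for Lyndon words $s_i$, because a product of two Lyndon words is Lyndon (Lemma~\ref{lem:order}). For $S=01$ we have $B_{01}(a,b)=(1-a)\,b$, so $01\bullet01=00\,11$ and $01\bullet011=00\,11\,01$.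

The substitution also explains the right endpoint of $J^S$. The two words that define $J^S$ are $\mathbb L(S)^\infty=\Phi_S^0(0^\infty)$ and $\mathbb L(S)^+S^\infty=\Phi_S^0(1^\infty)$, and since $\Phi^0_S$ is increasing (Lemma~\ref{lem:phi}), they are the smallest and the largest infinite word in the image of $\Phi_S^0$.

\subsection*{The problem}
Define
\[
E_\infty=\bigcap_{k=1}^\infty\ \bigcup_{s_1,\dots,s_k\in\Omega_F^*}J^{s_1\bullet s_2\bullet\cdots\bullet s_k}\subset(1,2].
\]
The following results are due to Allaart and Kong. The set $E_\infty$ is uncountable and has Hausdorff dimension zero, and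
\begin{equation}\label{eq:AK}
\text{each }\beta\in E_\infty\text{ has a unique sequence }(s_k)\subset\Omega_F^*\text{ with }\{\beta\}=\bigcap_{n\ge1}J^{s_1\bullet\cdots\bullet s_n}.
\end{equation}
Moreover, let $(\theta_i)_{i\ge0}=01101001\dots$ be the Thue--Morse sequence and let $s=0\mathbf c1\in\Omega_F^*$. If $\beta\in(1,2]$ satisfies
\begin{equation}\label{eq:TM}
(\theta_1\mathbf c\,\theta_2\,\theta_3\mathbf c\,\theta_4\cdots\theta_{2k+1}\mathbf c\,\theta_{2k+2}\cdots)_\beta=1,
\end{equation}
then $\beta\in E_\infty\cap J^s$ and $\beta$ is transcendental. The conjecture posed in \cite{problem} is that \emph{every} $\beta\in E_\infty$ is transcendental.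

Since $E_\infty$ is uncountable, all but countably many of its points are transcendental; the question is whether there is any exception. At every finite level there are algebraic bases: the endpoints of $J^{s_1\bullet\cdots\bullet s_k}$ are bases of eventually periodic words. So infinitely many levels are needed. A point of $E_\infty$ turns out to be the base of a word that is not eventually periodic, and this suggests transcendence. Aperiodicity alone is not a proof, however: part (d) of Theorem~\ref{thm:general} gives aperiodic words of the kind studied here whose series take an algebraic value at an algebraic point.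

\subsection*{Results}
\begin{theorem}\label{thm:main}
Every $\beta\in E_\infty$ is transcendental.
\end{theorem}

Balance plays no role in the core of the proof. Let $(s_k)_{k\ge1}$ be any sequence of Lyndon words; we call it a \emph{chain}. Put
\[
m_k=|s_k|,\qquad M_0=1,\qquad M_k=m_1\cdots m_k,\qquad S_k=s_1\bullet\cdots\bullet s_k,
\]
so that $|S_k|=M_k\ge2^k$. By Lemma~\ref{lem:chain}, $\mathbb L(S_k)^+$ is a prefix of $\mathbb L(S_{k+1})^+$ and $S_k^-$ is a prefix of $S_{k+1}^-$. Let
\[
d=\lim_{k\to\infty}\mathbb L(S_k)^+,\qquad t=\lim_{k\to\infty}S_k^-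
\]
be the infinite words that have all these prefixes. For a Lyndon word $S$ define the polynomial
\[
\lambda_S(z)=1+S'(z)-\mathbb L(S)'(z).
\]

\begin{theorem}\label{thm:general}
Let $(s_k)$ be any sequence of Lyndon words, not necessarily Farey, and let $x\in\{d,t\}$.
\begin{enumerate}
\item[(a)] The unique $\beta>1$ with $(d)_\beta=1$ is transcendental.
\item[(b)] Let $\alpha\in\mathbb C$ be algebraic with $0<|\alpha|<1$. If $\lambda_{s_k}(\alpha^{M_{k-1}})=0$ for some $k\ge1$, then $x(\alpha)\in\mathbb Q(\alpha)$. Otherwise $x(\alpha)$ is transcendental.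
\item[(c)] If all $s_k$ lie in $\Omega_F^*$, then $x(\alpha)$ is transcendental for every algebraic $\alpha$ with $0<|\alpha|<1$.
\item[(d)] The exceptional case in {\rm(b)} occurs. If $s_1=00011$ and $\rho$ is the real root of $\rho^3=\rho+1$, then $d(1/\rho)=\rho^2$, whatever $s_2,s_3,\dots$ are.
\end{enumerate}
\end{theorem}

Section~\ref{sec:tools} recalls the tools from transcendence theory, and Section~\ref{sec:TM} shows the method on the chain $01,01,\dots$. Sections~\ref{sec:subst} and \ref{sec:chain} produce the functional equations and prove aperiodicity. Section~\ref{sec:crit} contains the Diophantine argument, and Section~\ref{sec:proofs} proves the theorems.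

\section{Heights and power series with finitely many coefficient values}\label{sec:tools}

Let $\gamma$ be an algebraic number whose minimal polynomial over $\mathbb Z$ (primitive, with positive leading coefficient) is $c_0\prod_{i=1}^{n}(X-\gamma_i)$. The \emph{absolute logarithmic Weil height} of $\gamma$ is
\[
h(\gamma)=\frac1n\Big(\log c_0+\sum_{i=1}^n\log\max(1,|\gamma_i|)\Big).
\]
For a rational number $u/v$ in lowest terms it is $\log\max(|u|,|v|)$, and $h(-\gamma)=h(\gamma)$. For a polynomial $P$ with integer coefficients let $\ell(P)$ be the sum of the absolute values of its coefficients. We use three standard facts; see \cite[Ch.~3]{Wal}.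
\begin{enumerate}
\item[(H1)] $h(\gamma\delta)\le h(\gamma)+h(\delta)$, $h(\gamma+\delta)\le h(\gamma)+h(\delta)+\log2$, and $h(1/\gamma)=h(\gamma)$ for $\gamma\ne0$. In particular $h(\gamma^M)\le Mh(\gamma)$.
\item[(H2)] If $0\ne P\in\mathbb Z[X_1,\dots,X_q]$, then $h(P(\gamma_1,\dots,\gamma_q))\le\log\ell(P)+\sum_j\deg_{X_j}(P)\,h(\gamma_j)$.
\item[(H3)] (Liouville's inequality.) If $K\subset\mathbb C$ is a number field of degree $D$ and $0\ne\gamma\in K$, then $\log|\gamma|\ge-D\,h(\gamma)$.
\end{enumerate}
For $K=\mathbb Q$, (H3) says that a nonzero fraction is at least the reciprocal of its denominator in absolute value.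

We also use Szeg\H{o}'s theorem (G.~Szeg\H{o}, 1922): a power series whose coefficients lie in a finite set is either a rational function or has the unit circle as natural boundary, that is, it has no analytic continuation to a neighborhood of any point of the unit circle.

\begin{lemma}\label{lem:dich}
Let $w$ be an infinite word. If $w$ is eventually periodic, then $w(z)=U(z)/(1-z^q)$ for some $q\ge1$ and $U\in\mathbb Z[z]$. Otherwise $w(z)$ is transcendental over $\mathbb C(z)$.
\end{lemma}

\begin{proof}
If $w_{i+q}=w_i$ for all large $i$, then $(1-z^q)w(z)$ is a polynomial with integer coefficients. Now let $w$ be not eventually periodic. First, $w(z)$ is not rational. Otherwise its coefficients satisfy, from some index on, a linear recurrence of some order $e\ge 1$, so the window $w_{i+1}\dots w_{i+e}$ determines the next window; there are finitely many windows, so one repeats and $w$ is eventually periodic. By Szeg\H{o}'s theorem the unit circle is a natural boundary. Suppose $P(z,w(z))=0$ with $P\in\mathbb C[z,X]$ irreducible. Choose $z_0$ on the unit circle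 where neither the leading coefficient nor the discriminant of $P$ in $X$ vanishes. On a small disk $\Delta$ around $z_0$ the roots of $P(z,\cdot)$ are holomorphic functions $g_1,\dots,g_n$. On the connected set $\Delta\cap\{|z|<1\}$ the product $\prod_i(w-g_i)$ vanishes, so $w=g_i$ there for some $i$, and $w(z)$ continues to $\Delta$. This is a contradiction.
\end{proof}

\section{The method on the Thue--Morse chain}\label{sec:TM}

This section is a guide; the complete proofs follow in Sections~\ref{sec:subst}--\ref{sec:proofs}. Take $s_k=01$ for all $k$. Then $S_2=0011$ and $S_3=0010\,1101$, and the prefixes $\mathbb L(S_k)^+$ are $11$, $1101$, $11010011$. By Lemma~\ref{lem:chain}, $d=\Phi^0_{01}(d)$. Since $B_{01}(a,b)=(1-a)\,b$, this says $d_{2i}=d_i$ and $d_{2i+1}=1-d_i$, with $d_0=0$. This is the recursion of the Thue--Morse sequence, so $d=\theta_1\theta_2\dots$. For $f(z)=d(z)=z+z^2+z^4+z^7+z^8+\cdots$ the recursion reads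
\[
f(z)=\sum_{i\ge1}d_iz^{2i}+\sum_{i\ge0}(1-d_i)z^{2i+1}=(1-z)f(z^2)+\frac{z}{1-z^2}.
\]
Substituting the equation into itself once gives
\[
f(z)=(1-z-z^2+z^3)\,f(z^4)+\frac{z+z^2}{1-z^4},
\]
where $1-z-z^2+z^3=\lambda_{0011}(z)$ and $z+z^2=\mathbb L(0011)'(z)$. In general $f(z)$ is expressed through $f(z^M)$, $M=2^k$, by polynomials of degree at most $M$ with coefficients in $\{-1,0,1\}$.

Suppose $\alpha$ and $f(\alpha)$ are algebraic, $0<|\alpha|<1$, and let $K=\mathbb Q(\alpha,f(\alpha))$. The factors $1-\alpha^{2^j}$ do not vanish, so we may solve for $y_k=f(\alpha^M)$. It lies in $K$, and $h(y_k)=O(M)$ by (H1) and (H2). The points $(\alpha^M,y_k)$ lie on the graph of $f$ and tend to the origin. A polynomial $P(z,X)$ that nearly vanishes on the graph at the origin is therefore very small at these points. Among polynomials of degree at most $1$ in each variable there are four free coefficients, so we can cancel three coefficients of $P(z,f(z))$: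
\[
P(z,X)=(1-z)X-z,\qquad P(z,f(z))=-z^3+z^4-z^5+\cdots .
\]
The number $P(\alpha^M,y_k)\in K$ is nonzero, has absolute value about $|\alpha|^{3M}$, and has height at most $CM$, with $C$ depending on $\alpha$ and $f(\alpha)$. This need not contradict (H3), since $C$ may be large. With degree at most $p$ in each variable the order of vanishing is at least $(p+1)^2-1\ge p^2$, and it is finite because $f$ is transcendental over $\mathbb C(z)$. The absolute value is now about $|\alpha|^{p^2M}$ or less, while the height is about $pCM$. For large $p$, and then large $k$, this contradicts (H3). This is Mahler's method.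

For a general chain three things change.
\begin{enumerate}
\item[(1)] The factor in front of the function at level $k$ is $\lambda_{S_k}$, which may vanish at $\alpha$. Then we cannot solve for $y_k$, and the conclusion fails.
\item[(2)] The function changes with the level: $d(z)$ is related to $f_k(z^{M_k})$, where $f_k$ belongs to the shifted chain $s_{k+1},s_{k+2},\dots$. An auxiliary polynomial built for $f_k$ would depend on $k$, and we would have no bound on its coefficients. We build one polynomial for a limit point $G$ of the sequence $(f_k)$.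
\item[(3)] The limit $G$ may be rational although no $f_k$ is. For the Farey chain $s_k=0^k1$ the word at level $k$ begins with $\mathbb L(s_{k+1})^+=10^k1$, so $f_k=z+z^{k+2}+\cdots$ and $G=z$. Here $y_k-\alpha^{M_k}$ itself is nonzero, of size $|\alpha|^{(k+2)M_k}$ and of height $O(M_k)$, and (H3) is violated without any further construction.
\end{enumerate}

\section{The block substitution}\label{sec:subst}

We need one functional equation between level $0$ and level $k$, with explicit control of degrees and coefficients. It comes from the composition rule $\Phi^a_S\circ\Phi^a_R=\Phi^a_{S\bullet R}$, and for this we must know the largest rotation of $S\bullet R$. Throughout this section $S=s_1\dots s_m$ is a Lyndon word and $A=\mathbb L(S)=a_1\dots a_m$. A \emph{cyclic factor} of $S$ is a prefix of a rotation of $S$.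

\begin{lemma}\label{lem:rot}
The $m$ rotations of $S$ are pairwise distinct, and the following hold.
\begin{enumerate}
\item[(F1)] Every cyclic factor $w$ of $S$ of length $j\le m$ satisfies $s_1\dots s_j\le w\le a_1\dots a_j$.
\item[(F2)] For $0<l<m$ we have $a_{l+1}\dots a_m<a_1\dots a_{m-l}$ and $s_{l+1}\dots s_m>s_1\dots s_{m-l}$.
\end{enumerate}
In particular $s_1=0$, $s_m=1$, $a_1=1$, $a_m=0$.
\end{lemma}

\begin{proof}
If two rotations at different positions were equal, then rotating both back would make $S$ equal to a proper rotation of itself. Statement (F1) holds because every rotation lies between $S$ and $A$. In (F2) the weak inequalities follow from (F1). Suppose $a_{l+1}\dots a_m=a_1\dots a_{m-l}$. The rotation $a_{l+1}\dots a_ma_1\dots a_l$ is strictly smaller than $A$, so $a_1\dots a_l<a_{m-l+1}\dots a_m$, contrary to (F1). Suppose $s_{l+1}\dots s_m=s_1\dots s_{m-l}$. The rotation $s_{l+1}\dots s_ms_1\dots s_l$ is strictly larger than $S$, so $s_1\dots s_l>s_{m-l+1}\dots s_m$, again contrary to (F1). The case $l=m-1$ gives $a_m<a_1$ and $s_m>s_1$.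
\end{proof}

\begin{lemma}\label{lem:phi}
Let $a,b\in\{0,1\}$.
\begin{enumerate}
\item[(P1)] If the finite word $u$ ends with $b$, then $\Phi^a_S(uv)=\Phi^a_S(u)\,\Phi^b_S(v)$.
\item[(P2)] For a nonempty finite word $w$, $\Phi_S^a(w'b)=\Phi_S^a(w)'\,b$.
\item[(P3)] If $y=\Phi^a_S(w)$ with $w$ infinite, then $y_{im}=w_i$ and $y_{im+1}=1-w_i$ for $i\ge1$.
\item[(P4)] The map $\Phi^a_S$ is strictly increasing on infinite words, and $\Phi^1_S(u)<\Phi^0_S(v)$ for all infinite words $u,v$.
\end{enumerate}
\end{lemma}

\begin{proof}
Statement (P1) is the definition. Statements (P2) and (P3) hold because $B_S(a,b)$ begins with $1-a$, ends with $b$, and depends on $b$ only through its last digit. For (P4), let $u<v$ first differ at index $q$. The first $q-1$ blocks of $\Phi^a_S(u)$ and $\Phi^a_S(v)$ coincide, and the $q$-th blocks have the same first argument, so they differ only in their last digits $u_q=0$ and $v_q=1$. Finally, $\Phi^1_S(u)$ begins with $0$ and $\Phi^0_S(v)$ begins with $1$.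
\end{proof}

\begin{lemma}\label{lem:order}
Let $S$ and $R$ be Lyndon words. Then $S\bullet R$ is Lyndon and $\mathbb L(S\bullet R)=\Phi^0_S(\mathbb L(R))$.
\end{lemma}

For example, let $S=01$ and $R=011$, so $S\bullet R=00\,11\,01$. The rotations that start at a block boundary are $001101$, $110100$, $010011$. The others are $011010$, $101001$, $100110$, and they begin with words strictly between $S^-=00$ and $\mathbb L(S)^+=11$. The largest rotation is $11\,01\,00=\Phi^0_{01}(110)$. The proof follows this division.

\begin{proof}
Let $R=r_1\dots r_n$ and $r_0=r_n=1$. By (P1), $y:=(S\bullet R)^\infty=\Phi^1_S(R^\infty)$. The words $\sigma^ey$, $0\le e<mn$, are the infinite powers of the rotations of $S\bullet R$, and they are ordered as the rotations are.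

\emph{Starts at a block boundary.} For $0\le i<n$ we have $\sigma^{im}y=\Phi_S^{r_i}(\sigma^iR^\infty)$. The $n$ words $\sigma^iR^\infty$ are distinct by Lemma~\ref{lem:rot}. The smallest is $R^\infty$, with $i=0$ and $r_0=1$. The largest is $\mathbb L(R)^\infty$, at an index $i^*$ for which $r_{i^*}$ is the last digit of $\mathbb L(R)$, namely $0$. By (P4), the boundary starts with $r_i=1$ lie below those with $r_i=0$, and within each class they are ordered as the words $\sigma^iR^\infty$. So $y$ is the strictly smallest boundary start, and it begins with $B_S(1,0)=S^-$. The strictly largest is $\Phi^0_S(\mathbb L(R)^\infty)$, which equals $\Phi^0_S(\mathbb L(R))^\infty$ by (P1) and begins with $B_S(0,1)=A^+$, where $A^+=\mathbb L(S)^+$.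

\emph{Starts inside a block.} Start at digit $l+1$ of a block $B_S(a,b)$, where $0<l<m$, and let $u$ be the word formed by the first $m$ digits. We claim that
\[
S^-<u<A^+ .
\]
Put $j=m-l$ and write $u=vv^*$, where $v$ consists of the last $j$ digits of $B_S(a,b)$ and $v^*$ of the first $l$ digits of the next block $B_S(b,\cdot)$. As $l\le m-1$, we have $v^*=a_1\dots a_l$ if $b=0$ and $v^*=s_1\dots s_l$ if $b=1$. As $j\le m-1$, the words $\underline v=s_1\dots s_j$ and $\overline v=a_1\dots a_j$ are prefixes of $S^-$ and $A^+$. By (F1) and (F2),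
\[
\underline v\le a_{l+1}\dots a_m<\overline v,\qquad \underline v<s_{l+1}\dots s_m\le\overline v .
\]

Let $b=0$. If $a=0$, then $v=a_{l+1}\dots a_m$. If $a=1$, then $v=s_{l+1}\dots s_{m-1}0$ is the immediate predecessor of $s_{l+1}\dots s_m$ among words of length $j$. In both cases $\underline v\le v<\overline v$. So $u<A^+$, and $u>S^-$ unless $v=\underline v$. If $v=\underline v$, then (F1) gives $v^*=a_1\dots a_l\ge s_{j+1}\dots s_m>s_{j+1}\dots s_{m-1}0$, and the last word is the suffix of $S^-$ of length $l$. So $u>S^-$.

Let $b=1$. If $a=1$, then $v=s_{l+1}\dots s_m$. If $a=0$, then $v=a_{l+1}\dots a_{m-1}1$ is the immediate successor of $a_{l+1}\dots a_m$. In both cases $\underline v<v\le\overline v$. So $u>S^-$, and $u<A^+$ unless $v=\overline v$. If $v=\overline v$, then (F1) gives $v^*=s_1\dots s_l\le a_{j+1}\dots a_m<a_{j+1}\dots a_{m-1}1$, and the last word is the suffix of $A^+$ of length $l$. So $u<A^+$.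

Hence every interior start lies strictly between the smallest and the largest boundary start. So $S\bullet R$ is strictly smaller than each of its proper rotations, and $\Phi^0_S(\mathbb L(R))$ is the largest rotation.
\end{proof}

\begin{lemma}\label{lem:comp}
Let $S,R,T$ be Lyndon words and $a\in\{0,1\}$. Then $\Phi^a_S\circ\Phi^a_R=\Phi^a_{S\bullet R}$ on finite and infinite words, and $(S\bullet R)\bullet T=S\bullet(R\bullet T)$.
\end{lemma}

\begin{proof}
From $S\bullet R=\Phi^1_S(R)$ and (P2) we get $\Phi^1_S(R'b)=(S\bullet R)'b$. From Lemma~\ref{lem:order} and (P2) we get $\Phi^0_S(\mathbb L(R)'b)=\mathbb L(S\bullet R)'b$. Together these say that $\Phi^c_S(B_R(c,b))=B_{S\bullet R}(c,b)$ for all digits $c,b$. Let $r$ be a word and $r_0=a$. In $\Phi^a_R(r)=B_R(r_0,r_1)B_R(r_1,r_2)\cdots$ the digit before the block $B_R(r_{i-1},r_i)$ is $r_{i-1}$, if for $i=1$ we count the initial state $a$ as that digit. By (P1), $\Phi^a_S$ turns this block into $\Phi_S^{r_{i-1}}(B_R(r_{i-1},r_i))=B_{S\bullet R}(r_{i-1},r_i)$. This proves the first claim. Then $(S\bullet R)\bullet T=\Phi^1_{S\bullet R}(T)=\Phi^1_S(\Phi^1_R(T))=S\bullet(R\bullet T)$.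
\end{proof}

We pass to generating series. Changing a digit $w_i$ from $0$ to $1$ has two effects on $\Phi^a_S(w)$: the last digit of block $i$ becomes $1$, and in block $i+1$ the word $\mathbb L(S)'$ is replaced by $S'$. The series changes by $z^{im}\big(1+S'(z)-\mathbb L(S)'(z)\big)$, and this is why $\lambda_S$ appears.

\begin{lemma}\label{lem:fe}
Let $S$ be a Lyndon word of length $m$, let $a\in\{0,1\}$, and put
\[
\mu^a_S(z)=\frac{\mathbb L(S)'(z)}{1-z^m}+a\,\big(S'(z)-\mathbb L(S)'(z)\big).
\]
For every infinite word $w$ and $|z|<1$,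
\begin{equation}\label{eq:fe}
\Phi^a_S(w)(z)=\lambda_S(z)\,w(z^m)+\mu^a_S(z).
\end{equation}
Moreover $\lambda_{S\bullet R}(z)=\lambda_S(z)\,\lambda_R(z^m)$ for every Lyndon word $R$.
\end{lemma}

\begin{proof}
Put $w_0=a$. Block $i+1$ occupies the positions $im+1,\dots,(i+1)m$, so
\begin{align*}
\Phi^a_S(w)(z)&=\sum_{i\ge0}z^{im}\big[w_iS'(z)+(1-w_i)A'(z)\big]+\sum_{i\ge1}w_iz^{im}\\
&=\frac{A'(z)}{1-z^m}+\big(S'(z)-A'(z)\big)\big(a+w(z^m)\big)+w(z^m),
\end{align*}
which is \eqref{eq:fe}. Let $n=|R|$. Lemma~\ref{lem:comp} and three applications of \eqref{eq:fe} give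
\[
\lambda_{S\bullet R}(z)\,w(z^{mn})+\mu^a_{S\bullet R}(z)=\lambda_S(z)\big[\lambda_R(z^m)\,w(z^{mn})+\mu^a_R(z^m)\big]+\mu^a_S(z).
\]
Subtract the case $w=0^\infty$ from the case $w=10^\infty$ and divide by $z^{mn}$.
\end{proof}

\section{The words of a chain}\label{sec:chain}

Fix a chain $(s_k)$. For $0\le k<n$ let $S_{k,n}=s_{k+1}\bullet\cdots\bullet s_n$, a Lyndon word by Lemma~\ref{lem:order}; thus $S_{0,n}=S_n$.

\begin{lemma}\label{lem:chain}
For $0\le k<n$, the word $\mathbb L(S_{k,n})^+$ is a proper prefix of $\mathbb L(S_{k,n+1})^+$, and $S_{k,n}^-$ is a proper prefix of $S_{k,n+1}^-$. The limits $d^{(k)}=\lim_n\mathbb L(S_{k,n})^+$ and $t^{(k)}=\lim_nS_{k,n}^-$ satisfy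
\[
d^{(k-1)}=\Phi^0_{s_k}(d^{(k)}),\qquad t^{(k-1)}=\Phi^1_{s_k}(t^{(k)})\qquad(k\ge1).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:order}, $\mathbb L(S_{k,n+1})=\Phi^0_{S_{k,n}}(\mathbb L(s_{n+1}))$. This word has at least two blocks, and the first is $B_{S_{k,n}}(0,1)=\mathbb L(S_{k,n})^+$. Likewise $S_{k,n+1}=\Phi^1_{S_{k,n}}(s_{n+1})$ has at least two blocks, and the first is $B_{S_{k,n}}(1,0)=S_{k,n}^-$. Changing the last digit does not affect the first block. For $n>k\ge1$, associativity gives $S_{k-1,n}=s_k\bullet S_{k,n}$. Hence $S_{k-1,n}=\Phi^1_{s_k}(S_{k,n})$ and $\mathbb L(S_{k-1,n})=\Phi^0_{s_k}(\mathbb L(S_{k,n}))$. By (P2), $S_{k-1,n}^-=\Phi^1_{s_k}(S_{k,n}^-)$ and $\mathbb L(S_{k-1,n})^+=\Phi^0_{s_k}(\mathbb L(S_{k,n})^+)$. Let $n\to\infty$.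
\end{proof}

Thus $d^{(k)}$ and $t^{(k)}$ are the words $d$ and $t$ of the shifted chain $s_{k+1},s_{k+2},\dots$, and $d=d^{(0)}$, $t=t^{(0)}$. From now on either $x^{(k)}=d^{(k)}$ for all $k$ and $a=0$, or $x^{(k)}=t^{(k)}$ for all $k$ and $a=1$; put $x=x^{(0)}$ and $f_k(z)=x^{(k)}(z)$. Lemmas~\ref{lem:chain} and \ref{lem:comp} give $x=\Phi^a_{S_k}(x^{(k)})$, and Lemma~\ref{lem:fe} gives
\begin{equation}\label{eq:level}
x(z)=\lambda_{S_k}(z)\,f_k(z^{M_k})+\mu^a_{S_k}(z),\qquad \lambda_{S_k}(z)=\prod_{j=1}^k\lambda_{s_j}(z^{M_{j-1}})\qquad(k\ge1).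
\end{equation}

The Diophantine argument needs every $f_k$ to be irrational. The word $x^{(k)}$ is obtained from $x^{(k-1)}$ by reading every $m_k$-th digit, so periodicity passes to higher levels and the period cannot grow. Once the period is stable it is prime to the block length, and then the rule ``a block begins with the complement of the digit before it'' spreads to all positions.

\begin{lemma}\label{lem:aper}
No $x^{(k)}$ is eventually periodic.
\end{lemma}

\begin{proof}
Call $p\ge1$ an \emph{eventual period} of $y$ if $y_{i+p}=y_i$ for all large $i$. By (P3), $x^{(k)}_i=x^{(k-1)}_{im_k}$. If $p$ is an eventual period of $x^{(k-1)}$ and $q=p/\gcd(p,m_k)$, then $p$ divides $qm_k$, so $q$ is an eventual period of $x^{(k)}$. Suppose $x^{(k_0)}$ is eventually periodic. Then so is $x^{(k)}$ for all $k\ge k_0$, and the least eventual periods satisfy $p_k\le p_{k-1}/\gcd(p_{k-1},m_k)$. The sequence $(p_k)$ is nonincreasing, so there are $k_1$ and $p$ with $p_k=p$ for $k\ge k_1$, and then $\gcd(p,m_k)=1$ for $k>k_1$.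

Let $k>k_1$, $m=m_k$, $y=x^{(k-1)}$. By (P3), $y_{im+1}=1-y_{im}$ for $i\ge1$. Since $\gcd(p,m)=1$, every $n$ is congruent modulo $p$ to $im$ for arbitrarily large $i$. For large $n$ this gives $y_{n+1}=y_{im+1}=1-y_{im}=1-y_n$. So $y$ alternates from some point on, $p=2$, and $m$ is odd; write $m=2e+1$ with $e\ge1$.

The same argument with $k+1$ in place of $k$ shows that $x^{(k)}$ eventually alternates, so it contains both digits infinitely often. Hence arbitrarily far out in $y$ there are blocks that begin with $s_k'$ and blocks that begin with $\mathbb L(s_k)'$. These two words have length $2e$, begin with $0$ and $1$ respectively, and alternate because $y$ does. So $s_k=(01)^e1$ and $\mathbb L(s_k)=(10)^e0$. The first word has $e+1$ ones and the second has $e$ ones, which is impossible for two rotations of one word.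
\end{proof}

\section{Values of a sequence of digit series}\label{sec:crit}

The Diophantine part of the proof uses nothing about Lyndon words, and we state it separately.

\begin{proposition}\label{prop:crit}
Let $K\subset\mathbb C$ be a number field and let $\alpha\in K$ with $0<|\alpha|<1$. Let $(M_k)$ be positive integers with $M_k\to\infty$, let $(w^{(k)})$ be infinite words, none of them eventually periodic, and let $f_k(z)=w^{(k)}(z)$. If $y_k=f_k(\alpha^{M_k})$ lies in $K$ for all $k$, then the sequence $h(y_k)/M_k$ is unbounded.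
\end{proposition}

Aperiodicity cannot be dropped: for $w^{(k)}=10^\infty$ we have $y_k=\alpha^{M_k}$ and $h(y_k)\le M_kh(\alpha)$.

\begin{proof}
Suppose $h(y_k)\le c_1M_k$ for all $k$. Let $D=[K:\mathbb Q]$, $\kappa=\log(1/|\alpha|)>0$, and $z_k=\alpha^{M_k}$, so $z_k\to0$ and $h(z_k)\le M_kh(\alpha)$. By (H2), for $0\ne P\in\mathbb Z[z,X]$,
\begin{equation}\label{eq:hP}
h(P(z_k,y_k))\le\log\ell(P)+\big(\deg_z(P)\,h(\alpha)+\deg_X(P)\,c_1\big)M_k .
\end{equation}

The space $\{0,1\}^{\mathbb N}$ is compact: choosing successively a first, second, \dots\ digit shared by infinitely many of the remaining words, we find an infinite set $\mathcal K\subset\mathbb N$ and an infinite word $g$ such that each prefix of $g$ is a prefix of $w^{(k)}$ for all large $k\in\mathcal K$. Let $G(z)=g(z)$. Then for every $N$,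
\begin{equation}\label{eq:cong}
f_k\equiv G\pmod{z^N}\qquad\text{for all large }k\in\mathcal K .
\end{equation}
By Lemma~\ref{lem:dich} there are two cases.

\emph{Case A: $g$ is eventually periodic.} Write $G=U/Q$ with $Q=1-z^q$ and $U\in\mathbb Z[z]$. The polynomial $P=Q(z)X-U(z)$ vanishes identically on the graph of $G$. On the graph of $f_k$ it vanishes only to finite order, and this order grows with $k$. Indeed, $f_k\ne G$ because $w^{(k)}$ is not eventually periodic, so $N_k=\operatorname{ord}_{z=0}(f_k-G)$ is finite, and $N_k\to\infty$ along $\mathcal K$ by \eqref{eq:cong}. The coefficients of $f_k-G$ lie in $\{-1,0,1\}$, so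
\[
f_k(z)-G(z)=\pm z^{N_k}\Big(1+\sum_{n\ge1}\varepsilon_nz^n\Big),\qquad|\varepsilon_n|\le1 .
\]
For $|z|\le1/4$ the sum is at most $1/3$ in absolute value, and $0<|Q(z)|\le2$. Hence for large $k\in\mathcal K$ the number $\gamma_k=P(z_k,y_k)=Q(z_k)\,(f_k-G)(z_k)\in K$ satisfies $0<|\gamma_k|\le4|\alpha|^{M_kN_k}$. By \eqref{eq:hP}, $h(\gamma_k)\le c_2M_k$ with $c_2$ independent of $k$. Liouville's inequality gives $-Dc_2M_k\le\log4-\kappa M_kN_k$, so $\kappa N_k\le Dc_2+\log4$. This contradicts $N_k\to\infty$.

\emph{Case B: $G$ is transcendental over $\mathbb C(z)$.} Fix an integer $p\ge1$. Consider polynomials $P(z,X)$ of degree at most $p$ in each variable. They have $(p+1)^2$ coefficients, and the vanishing of the coefficients of $z^0,\dots,z^{(p+1)^2-2}$ in $P(z,G(z))$ is a system of $(p+1)^2-1$ homogeneous linear equations with integer coefficients. It has a nonzero rational solution, hence a nonzero integer solution $P$. Since $G$ is transcendental, $P(z,G(z))\neq0$, so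
\[
P(z,G(z))=cz^N+\cdots,\qquad c\ne0,\qquad N\ge(p+1)^2-1\ge p^2 .
\]
By \eqref{eq:cong}, $f_k\equiv G\pmod{z^{N+1}}$ for large $k\in\mathcal K$, so $P(z,f_k(z))=z^NH_k(z)$ with $H_k(0)=c$. We must know that $H_k(z_k)$ is close to $c$, although $H_k$ varies with $k$. For $|z|\le1/2$ we have $|f_k(z)|\le\sum_{i\ge1}2^{-i}=1$, so $|P(z,f_k(z))|\le\ell(P)$. By Cauchy's estimates the coefficient of $z^{n}$ in $P(z,f_k(z))$ is at most $\ell(P)2^{n}$ in absolute value. Hence for $|z|\le1/4$,
\[
|H_k(z)-c|\le\ell(P)\sum_{n\ge1}2^{N+n}|z|^n\le 2^{N+2}\ell(P)\,|z|,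
\]
a bound that does not depend on $k$. So for large $k\in\mathcal K$ the number $\gamma_k=P(z_k,y_k)\in K$ satisfies $0<|\gamma_k|\le2|c|\,|\alpha|^{M_kN}$. Liouville's inequality and \eqref{eq:hP} give
\[
-D\big(\log\ell(P)+p\,(h(\alpha)+c_1)M_k\big)\le\log(2|c|)-\kappa NM_k .
\]
Divide by $M_k$ and let $k\to\infty$ in $\mathcal K$, with $p,P,N,c$ fixed. The terms $\log\ell(P)$ and $\log(2|c|)$ disappear, so no bound on the coefficients of $P$ is needed, and we obtain
\[
\kappa p^2\le\kappa N\le D\,(h(\alpha)+c_1)\,p .
\]
The numbers $\kappa,D,h(\alpha),c_1$ do not depend on $p$, so this is false for large $p$.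
\end{proof}

We return to the chain of Section~\ref{sec:chain}.

\begin{proposition}\label{prop:trans}
Let $\alpha$ be algebraic with $0<|\alpha|<1$, and suppose $\lambda_{S_k}(\alpha)\ne0$ for all $k\ge1$. Then $x(\alpha)$ is transcendental.
\end{proposition}

\begin{proof}
Suppose $\xi=x(\alpha)$ is algebraic, and let $K=\mathbb Q(\alpha,\xi)$. Fix $k$ and write $M=M_k$, $S=S_k$, $A=\mathbb L(S_k)$. Since $\lambda_S(\alpha)\ne0$, equation \eqref{eq:level} gives
\[
y_k:=f_k(\alpha^{M})=\frac{\xi-\mu^a_S(\alpha)}{\lambda_S(\alpha)}\in K .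
\]
The polynomial $\lambda_S$ has degree less than $M$ and coefficients in $\{-1,0,1\}$, so $h(\lambda_S(\alpha))\le\log M+Mh(\alpha)$ by (H2). Write $\mu^a_S=\nu/(1-z^M)$. For $a=0$ we have $\nu=A'(z)$. For $a=1$ we have $\nu=S'(z)-z^M\big(S'(z)-A'(z)\big)$, where the first term has degree less than $M$ and the second contains only powers above $M$. In both cases $\nu$ has degree less than $2M$ and coefficients in $\{-1,0,1\}$, and $\nu\neq0$ because $A$ begins with $1$ and $S$ with $0$. By (H1) and (H2),
\begin{align*}
h(y_k)\le{}&h(\xi)+\log2+\big[\log(2M)+2Mh(\alpha)\big]\\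
&+\big[\log2+Mh(\alpha)\big]+\big[\log M+Mh(\alpha)\big]\le c_1M,
\end{align*}
where $c_1$ depends only on $\alpha$ and $\xi$. Since $M_k\ge2^k$ and no $x^{(k)}$ is eventually periodic (Lemma~\ref{lem:aper}), this contradicts Proposition~\ref{prop:crit}.
\end{proof}

The bound $h(y_k)=O(M_k)$ holds for every chain, however fast the lengths $m_k$ grow, because \eqref{eq:level} links level $0$ to level $k$ in one step through the single Lyndon word $S_k$.

\section{Proofs of the theorems}\label{sec:proofs}

\subsection*{Bases}
It remains to decide when $\lambda_{S_k}(\alpha)$ vanishes. At the reciprocal of the base of $d$ it never does, for a reason of sign.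

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
By Lemma~\ref{lem:aper} the word $d$ has infinitely many $1$'s, so its base $\beta$ exists and is unique. Suppose $\beta$ is algebraic and put $\alpha=1/\beta\in(0,1)$. For every $k$ the word $d$ begins with $\mathbb L(S_k)'1$, so $\mathbb L(S_k)'(\alpha)<d(\alpha)=1$. Therefore
\[
\lambda_{S_k}(\alpha)=\big(1-\mathbb L(S_k)'(\alpha)\big)+S_k'(\alpha)>0 .
\]
By Proposition~\ref{prop:trans}, $d(\alpha)=1$ is transcendental, which is absurd.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]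
Let $\beta\in E_\infty$. By \eqref{eq:AK} there is a chain $(s_k)\subset\Omega_F^*$ with $\beta\in J^{S_n}$ for all $n$. We show that $\beta$ is the base of the word $d$ of this chain. Values of words decrease as the base increases, so $\beta_\ell^{S_n}\le\beta\le\beta_*^{S_n}$ gives
\[
(\mathbb L(S_n)^\infty)_\beta\le1\le(\mathbb L(S_n)^+S_n^\infty)_\beta .
\]
Both words here, and also $d$, begin with the word $\mathbb L(S_n)'$ of length $M_n-1$. So both $1$ and $(d)_\beta$ lie in the interval with left endpoint $(\mathbb L(S_n)')_\beta$ and length $\sum_{i\ge M_n}\beta^{-i}$. Hence $|(d)_\beta-1|\le\beta^{1-M_n}/(\beta-1)\to0$, and $(d)_\beta=1$. By Theorem~\ref{thm:general}(a), $\beta$ is transcendental.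
\end{proof}

In this proof the Farey property enters only through \eqref{eq:AK}, which supplies one infinite chain for $\beta$.

\subsection*{Values at algebraic points}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
Use the product formula in \eqref{eq:level}. If no factor $\lambda_{s_j}(\alpha^{M_{j-1}})$ vanishes, then $\lambda_{S_k}(\alpha)\ne0$ for all $k$, and Proposition~\ref{prop:trans} applies. If $\lambda_{s_k}(\alpha^{M_{k-1}})=0$, then $\lambda_{S_k}(\alpha)=0$, and \eqref{eq:level} gives $x(\alpha)=\mu^a_{S_k}(\alpha)\in\mathbb Q(\alpha)$.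
\end{proof}

For part (c) we compute $\lambda_s$ for Farey words. By Berstel and de Luca \cite{BdL}, a balanced Lyndon word $s=s_1\dots s_m$ of length $m\ge2$ with $p$ ones is a Christoffel word: $\gcd(p,m)=1$ and $s_1+\dots+s_i=\lfloor ip/m\rfloor$ for $1\le i\le m$. For $s=00101$ the prefix sums are $0,0,1,1,2=\lfloor2i/5\rfloor$, and $\mathbb L(s)=10100$.

\begin{lemma}\label{lem:farey}
If $s=0\mathbf c1\in\Omega_F^*$, then $\mathbb L(s)=1\mathbf c0$ and $\lambda_s(z)=1-z$.
\end{lemma}

\begin{proof}
The prefix sums of $s^\infty$ are $\lfloor ip/m\rfloor$ for all $i\ge0$, since both sides increase by $p$ when $i$ increases by $m$. So the rotation that starts after position $j$ has prefix sums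
\[
\lfloor(i+j)p/m\rfloor-\lfloor jp/m\rfloor=\lfloor(ip+r)/m\rfloor,\qquad r=jp\bmod m ,
\]
and $r$ takes all values $0,\dots,m-1$ because $\gcd(p,m)=1$. If all prefix sums of a word $u$ are at least those of a word $v$ of the same length, then $u\ge v$, as one sees at the first position where they differ. The prefix sums above are nondecreasing in $r$, so $r=m-1$ gives the largest rotation, and $\mathbb L(s)$ has prefix sums $\lfloor(ip+m-1)/m\rfloor=\lceil ip/m\rceil$. For $1\le i\le m-1$ the number $ip/m$ is not an integer, so $\lceil ip/m\rceil=\lfloor ip/m\rfloor+1$; for $i=0$ and $i=m$ the two roundings agree. Taking differences, $\mathbb L(s)$ and $s$ differ exactly in the first and the last digit. Thus $\mathbb L(s)'(z)-s'(z)=z$.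
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
By Lemma~\ref{lem:farey}, $\lambda_{s_k}(\alpha^{M_{k-1}})=1-\alpha^{M_{k-1}}\ne0$ for all $k$. Apply part (b).
\end{proof}

\begin{remark}
The bases in \eqref{eq:TM} are the bases of the words $d$ of the chains $s,01,01,\dots$. Indeed, $d^{(1)}=\theta_1\theta_2\dots$ by Section~\ref{sec:TM}, and by Lemma~\ref{lem:farey} the blocks of $d=\Phi^0_s(d^{(1)})$ are $B_s(\theta_i,\theta_{i+1})=(1-\theta_i)\,\mathbf c\,\theta_{i+1}=\theta_{2i+1}\mathbf c\,\theta_{2i+2}$ for $i\ge0$.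
\end{remark}

Without balance, $\lambda_s$ can have a zero inside the unit disk.

\begin{proof}[Proof of Theorem~\ref{thm:general}(d)]
For $s_1=00011$ we have $\mathbb L(s_1)=11000$, so
\[
\lambda_{s_1}(z)=1+z^4-z-z^2=(1-z)(1-z^2-z^3).
\]
The real root $\rho$ of $X^3-X-1$ exceeds $1$, since the polynomial is negative at $1$. Put $\alpha=1/\rho\in(0,1)$. Then $\alpha^2+\alpha^3=(\rho+1)/\rho^3=1$, so $\lambda_{s_1}(\alpha)=0$. By \eqref{eq:level} with $k=1$ and $a=0$,
\[
d(\alpha)=\frac{\alpha+\alpha^2}{1-\alpha^5}.
\]
The numerator is $\alpha^{-1}(\alpha^2+\alpha^3)=\alpha^{-1}$. The denominator is $\alpha$, because $X^5+X-1=(X^2-X+1)(X^3+X^2-1)$ vanishes at $\alpha$. So $d(\alpha)=\alpha^{-2}=\rho^2$.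
\end{proof}

In this example $\mathbb L(s_1)'(\alpha)=\alpha+\alpha^2=\rho>1$. The inequality $\mathbb L(S_k)'(\alpha)<1$, on which the proof of part (a) rests, fails at this point.

\begin{thebibliography}{9}

\bibitem{BdL}
Berstel and de Luca, \emph{Sturmian words, Lyndon words and trees}, Theoret. Comput. Sci. \textbf{178} (1997).

\bibitem{problem}
\emph{Critical values for the $\beta$-transformation with a hole at $0$},
\texttt{https://www.irif.fr/\~{}numeration/uploads/Main/kong\_20230307.pdf}.

\bibitem{Wal}
M.~Waldschmidt, \emph{Diophantine Approximation on Linear Algebraic Groups}.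

\end{thebibliography}
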